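\title{A pseudojump operator with no cappable completion}

\begin{abstract}
A pseudojump operator sends a set $X\subseteq\omega$ to $X\oplus V^X$, where $V^X$ is computably enumerable in $X$ by a fixed procedure. By a theorem of Jockusch and Shore, for every such operator there is a noncomputable c.e.\ set $C$ with $C\oplus V^C\equiv_T K$. We show that $C$ cannot always be chosen cappable, even when the operator strictly raises the degree of every set: there is an operator $V$ with $X<_T X\oplus V^X$ for all $X$ such that no c.e.\ set $C$ with $C\oplus V^C\equiv_T K$ forms a minimal pair with a noncomputable c.e.\ set. The proof is a tree construction in which a permission granted by an arbitrary noncomputable c.e.\ set $B$ is converted into a later permission from $C$.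
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $W_e^X$ be the $e$th set computably enumerable (c.e.)\ relative to $X\subseteq\omega$, and let $K$ be the halting problem. The $e$th \emph{pseudojump operator} maps $X$ to $X\oplus W_e^X$. We name such an operator by a capital letter $V$ and write $V^X$ for the set $W_e^X$, so that the operator sends $X$ to $X\oplus V^X$. The Turing jump is the model: for $V^X=X'$ we have $X\oplus V^X\equiv_T X'$.

Say that a c.e.\ set $C$ \emph{completes} $V$ if $C\oplus V^C\equiv_T K$. This is two conditions. The set $V^C$, which is only given as c.e.\ in $C$, must be computable from $K$; and $C\oplus V^C$ must compute $K$. Jockusch and Shore proved that every pseudojump operator is completed by some noncomputable c.e.\ set. The theorem assumes nothing about the operator, so it is natural to ask what else can be required of the completing set.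

Two examples mark the range. The sets that complete the jump are the \emph{low} c.e.\ sets, those with $C'\equiv_T K$. The sets that complete the operator with $V^X=\emptyset$ for all $X$ are the complete c.e.\ sets, those with $C\equiv_T K$. The second operator leaves no choice of degree, and the following condition excludes it.

\begin{definition}
A pseudojump operator $V$ is \emph{nontrivial on the c.e.\ sets} if $W_e<_T W_e\oplus V^{W_e}$ for every $e$.
\end{definition}

If $V$ is nontrivial on the c.e.\ sets and $C$ completes $V$, then $C<_T C\oplus V^C\equiv_T K$, so $C$ is incomplete. One can then ask whether $C$ can be made small in a stronger sense.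

\begin{definition}
A c.e.\ set $C$ is \emph{cappable} if there is a noncomputable c.e.\ set $B$ such that the degrees of $C$ and $B$ form a minimal pair: every set $Z$ with $Z\le_T C$ and $Z\le_T B$ is computable.
\end{definition}

A cappable set shares no noncomputable information with some noncomputable c.e.\ set. Computable sets are cappable; a c.e.\ set below a cappable set is cappable, through the same $B$; and a complete c.e.\ set is not cappable, since it computes $Z=B$. The following question comes from \cite{cpo}.

\begin{quote}
\textbf{Question.} Let $V$ be a pseudojump operator that is nontrivial on the c.e.\ sets. Must there be a noncomputable, cappable c.e.\ set $C$ with $C\oplus V^C\equiv_T K$?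
\end{quote}

Without nontriviality the operator $V^X=\emptyset$ is a counterexample, because its completions are complete. For the jump the answer is yes, by two textbook facts that are not used below: there are minimal pairs of noncomputable c.e.\ sets, and every noncomputable c.e.\ set computes a noncomputable low c.e.\ set. Since nontriviality removes the obstruction in the first example, and since both $C$ and $B$ may be chosen after the operator is fixed, one would guess that the answer is yes in general. It is no.

\begin{theorem}\label{thm:main}
There are a pseudojump operator $V$ and a c.e.\ set $Q$ such that
\begin{enumerate}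
\item[(1)] $X<_T X\oplus V^X$ for every $X\subseteq\omega$;
\item[(2)] if $C$ is c.e., $V^C\le_T K$ and $Q\le_T C\oplus V^C$, then for every noncomputable c.e.\ set $B$ there is a noncomputable c.e.\ set $D$ with $D\le_T C$ and $D\le_T B$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
There is a pseudojump operator $V$, nontrivial on the c.e.\ sets, such that no cappable c.e.\ set $C$ satisfies $C\oplus V^C\equiv_T K$.
\end{corollary}

\begin{proof}
Take $V$ and $Q$ from Theorem~\ref{thm:main}. By (1), $V$ is nontrivial on the c.e.\ sets. If $C$ is c.e.\ and $C\oplus V^C\equiv_T K$, then $V^C\le_T K$ and $Q\le_T K\le_T C\oplus V^C$. By (2), $C$ forms a minimal pair with no noncomputable c.e.\ set $B$.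
\end{proof}

By the theorem of Jockusch and Shore this operator does have noncomputable completions, so the corollary describes a nonempty class of sets. The auxiliary set $Q$ replaces $K$ in the hypothesis $K\le_T C\oplus V^C$ because we enumerate $Q$ ourselves: putting a number into $Q$ forces $C\oplus V^C$ to change, and the whole proof consists in arranging that the change usually has to come from $C$. Section~\ref{sec:strategy} develops this idea from the simplest case, Section~\ref{sec:construction} gives the construction, and Section~\ref{sec:verification} verifies it.

\section{Conventions}\label{sec:conventions}

Sets are identified with their characteristic functions. For a set or string $X$, the string $X{\upharpoonright}m$ lists the values $X(0),\dots,X(m-1)$. For a binary string $\sigma$ we write $\sigma\prec X$ if $\sigma$ is an initial segment of the set $X$; for strings $\alpha,\beta$ we write $\alpha\preceq\beta$ and $\alpha\prec\beta$ for ``initial segment'' and ``proper initial segment''.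

\paragraph{Enumerations.} Each c.e.\ set $W_e$ is the union of finite sets $\emptyset=W_{e,0}\subseteq W_{e,1}\subseteq\cdots$, computed uniformly from $e$ and $t$. For $C=W_e$ we write $C_t=W_{e,t}$. Since the $C_t$ increase to $C$, if $C_t{\upharpoonright}m=C{\upharpoonright}m$ then $C_{t'}{\upharpoonright}m=C{\upharpoonright}m$ for all $t'\ge t$; we say that $C{\upharpoonright}m$ is \emph{final at $t$}. An oracle for $C$ can find a stage at which $C{\upharpoonright}m$ is final.

\paragraph{Functionals.} We fix effective lists $(\varphi_p)$ of the partial computable functions, $(\Psi_j)$ of the Turing functionals with one oracle, and $(\Gamma_g)$ of the Turing functionals with two oracles, written $\Gamma_g^{Y\oplus Z}$. A computation of $t$ steps queries each oracle only below $t$. We write $\Psi^\sigma_{j,t}(x)=k$ if the computation halts with output $k$ within $t$ steps and all queries are below $|\sigma|$ and answered by $\sigma$. We write $\Gamma^{\rho\oplus\tau}(n)=k$ if the computation halts with output $k$, querying the first oracle only below $|\rho|$ and the second only below $|\tau|$. The \emph{use principle} says that a halting computation depends only on the answers it receives: if $\Gamma^{\rho\oplus\tau}(n)=k$, $\rho\prec Y$ and $\tau\prec Z$,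 then $\Gamma^{Y\oplus Z}(n)=k$; conversely every halting computation from infinite oracles arises in this way. An inequality such as $D\ne\varphi_p$ means that for some $d$, either $\varphi_p(d)$ diverges or $\varphi_p(d)\ne D(d)$.

\paragraph{Axioms.} An \emph{axiom} is a pair $(\sigma,x)$ of a binary string and a number; its \emph{length} is $|\sigma|$, and it \emph{applies to} $X$ if $\sigma\prec X$. We shall enumerate a c.e.\ set $\mathcal A$ of axioms and put
\[
V^X=\{x:\text{ some axiom }(\sigma,x)\in\mathcal A\text{ applies to }X\}.
\]
One procedure enumerates $V^X$ from $X$ for all $X$, so $V^X=W_e^X$ for a fixed $e$, and $V$ is a pseudojump operator.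

\paragraph{Limit approximations.} For an index $h$, let $\theta^h_t(x)=1$ if $\Psi_h$ with oracle $K_t$ outputs $1$ on input $x$ within $t$ steps, and $\theta^h_t(x)=0$ otherwise. Each $\theta^h_t$ is a total $\{0,1\}$-valued function, computable uniformly in $h$ and $t$. If $\Psi_h^K$ is the characteristic function of a set $Y$, then $\lim_t\theta^h_t(x)=Y(x)$ for every $x$: for large $t$ the set $K_t$ agrees with $K$ on all queries of the computation $\Psi^K_h(x)$, and that computation takes at most $t$ steps. So $V^C\le_T K$ implies that $\theta^h_t\to V^C$ pointwise for some $h$, and this is the only form in which that hypothesis is used.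

\section{The strategy}\label{sec:strategy}

\subsection{Requirements}

We enumerate $\mathcal A$, $Q$ and, for each quadruple $R=(e,a,g,h)$, a set $D_R$. Given $R$ we write $C=W_e$, $B=W_a$, $\Gamma=\Gamma_g$, $\theta=\theta^h$, and we call $R$ \emph{valid} if
\[
\Gamma^{C\oplus V^C}=Q,\qquad \theta_t\to V^C\text{ pointwise},\qquad B\text{ is noncomputable}.
\]
The requirements are
\begin{align*}
S_j:&\quad V^X\ne\Psi_j^X\text{ for every }X;\\
(R,p):&\quad \text{if $R$ is valid, then }D_R\ne\varphi_p;
\end{align*}
and in addition $D_R\le_T C$ and $D_R\le_T B$ whenever $R$ is valid.

To meet $S_j$, choose a \emph{witness} $x$ and enumerate $(\sigma,x)$ whenever we see $\Psi_j^\sigma(x)=0$. Then $x\in V^X$ if and only if $\Psi_j^X(x)=0$, so $V^X$ and $\Psi_j^X$ differ at $x$ for all $X$ at once. The price of ``all $X$'' is that the action never ends: the strategy may enumerate longer and longer axioms for $x$, and it cannot be told to stop. It can only be told, finitely often, to start over with a larger witness.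

\subsection{Permitting with a delay}

The standard way to build a c.e.\ set $D\le_T C$ is \emph{permitting}: $d$ may enter $D$ at stage $t$ only if $C_t{\upharpoonright}d\ne C_{t-1}{\upharpoonright}d$. Then $D(d)$ is decided by any stage at which $C{\upharpoonright}d$ is final. To make $D\ne\varphi_p$ one appoints \emph{candidates} $d$, calls $d$ \emph{realized} once $\varphi_p(d)=0$ is seen, and tries to put a realized candidate into $D$. We need $D$ below two sets, and nothing obliges $B$ and $C$ to permit the same candidate at the same stage.

The reduction to $B$ tolerates a delay. Suppose that a change of $B{\upharpoonright}d$ immediately starts a \emph{wait}, that $d$ can enter $D$ only at the end of that wait, and that the wait is certain to end at a stage we recognize. Then $B$ still decides $D(d)$: find a stage at which $B{\upharpoonright}d$ is final, and if a wait is under way, run the construction until it ends. So what we need is a way to \emph{force} $C$ to permit $d$ after $B$ has done so. The hypothesis $\Gamma^{C\oplus V^C}=Q$ provides it.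

\subsection{The case without axioms}\label{sub:model}

Suppose first that there are no $S$-requirements and $\mathcal A=\emptyset$. Then the second oracle is empty, and the hypotheses are that $\Gamma^C=Q$ and that $B$ is noncomputable. The strategy for $(R,p)$ chooses an \emph{agitator} $n$, keeps it out of $Q$ for the moment, and acts as follows.
\begin{enumerate}
\item[1.] Wait for a stage $s_0$ at which $\Gamma^{C_{s_0}}(n)=0$ within $s_0$ steps, and let $\rho\prec C_{s_0}$ be the queried part of the oracle. This starts a \emph{cycle}.
\item[2.] Appoint a candidate $d$ larger than the current stage. When it is realized, at stage $r_d$ say, appoint the next one, and so on.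
\item[3.] If $\rho\not\prec C_t$ at some stage $t$, cancel all candidates and return to 1.
\item[4.] Otherwise, if a realized $d$ has $B_t{\upharpoonright}d\ne B_{r_d}{\upharpoonright}d$, put $n$ into $Q$, cancel the other candidates, and wait until $C$ changes below $|\rho|$. Then put $d$ into $D$ and stop.
\end{enumerate}
The wait in step 4 ends, for otherwise $\rho\prec C$ and $\Gamma^C(n)=0$ although $n\in Q$. So if step 4 occurs, then $D(d)=1$ and $\varphi_p(d)=0$. If step 4 never occurs, then $n\notin Q$, so $\Gamma^C(n)=0$; a cycle started late enough is based on this true computation, so some cycle is never abandoned. In that cycle either some candidate $d$ is never realized, and then $D(d)=0\ne\varphi_p(d)$, or there are realized candidates $d_0<d_1<\cdots$ with $B{\upharpoonright}d_k=B_{r_{d_k}}{\upharpoonright}d_k$, and then $B$ is computable, which is excluded. A candidate $d$ enters $D$ at a change of $C$ below $|\rho|\le s_0<d$, so $C$ permits it, and $B$ permits it with a delay. Strategies for different pairs $(R,p)$ use different agitators and candidates and do not interact.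

In this case one could take $Q=K$ and $D=B$. The argument above is the one that survives when $V$ is nontrivial.

\subsection{Changes of $V^C$}\label{sub:axioms}

With axioms present, a cycle is based on a computation $\Gamma^{\rho\oplus\tau}(n)=0$ in which $\tau$, of length $v$, is a guess at $V^C{\upharpoonright}v$. The obvious guess, that $x\in V^C$ if some current axiom for $x$ applies to $C_t$, can be wrong at every stage.

\begin{example}\label{ex:approx}
Let the axioms for $x$ be $(1^k0,x)$ for $k\in\omega$, with $(1^k0,x)$ enumerated at stage $k+1$; these are the shortest axioms for the functional that searches for a zero of its oracle and then outputs $0$. Let $C_t=\{0,\dots,t-2\}$. At every stage $t\ge1$ the axiom $(1^{t-1}0,x)$ applies to $C_t$, but no axiom applies to $C=\omega$, so $x\notin V^C$.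
\end{example}

We therefore take $\tau=\theta_{s_0}{\upharpoonright}v$, which is eventually correct when $R$ is valid. Once $n$ enters $Q$, either $\rho\not\prec C$ or $\tau\ne V^C{\upharpoonright}v$. We want the second alternative, like the first, to require a change of $C$ below a bound $c_d<d$ that is fixed when $d$ is appointed. There are three ways for $\tau$ to be wrong at some $x<v$.

\emph{$\tau(x)=1$ and $x\notin V^C$.} Appoint $d$ only when some axiom for $x$ applies to $C_t$, and let $c_d$ be at least its length. Then $x\in V^C$ unless $C$ changes below $c_d$.

\emph{$\tau(x)=0$ and $x\in V^C$ by an axiom that existed at stage $s_0$.} Such axioms will have length at most $s_0$. Appoint $d$ only when no axiom for $x$ of length at most $s_0$ applies to $C_t$, and let $c_d\ge s_0$. The restriction on the length is needed: in Example~\ref{ex:approx} the unrestricted condition fails at every stage although $\tau(x)=0$ is correct, while the restricted one holds from stage $s_0+1$ on.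

\emph{$\tau(x)=0$ and $x\in V^C$ by an axiom enumerated later.} The $S$-strategies of lower priority can be given new witnesses above $v$ at the start of the cycle. The finitely many $S$-strategies of higher priority cannot. If $x$ is the witness of one of them, a long new axiom for $x$ may apply to $C$, and then $\Gamma$ can correct its value at $n$ with no change of $C$ below $c_d$. The wait for $C$ would last forever, and the reduction to $B$ would fail.

So the wait needs a second exit. We declare an \emph{escape} when, for some $x<v$ with $\tau(x)=0$, both $\theta_t(x)=1$ and some axiom for $x$ applies to $C_t$; we then give up the candidate and the agitator and begin again. If $x\in V^C$, both conditions hold at all large stages, so the wait ends. Each condition has a role in bounding the number of escapes. The axiom shows that $x$ is one of finitely many fixed numbers, the witnesses of higher priority; without it, $x$ would range below a bound $v$ that may grow from cycle to cycle. The condition on $\theta$ shows that $\theta(x)$ moved from $0$ to $1$ during the cycle, and a convergent approximation can do so only finitely often at each $x$. In Example~\ref{ex:approx} an axiom applies at every stage, so a cycle with $\tau(x)=0$ can be escaped exactly when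 $\theta(x)$ turns to $1$. The next cycle then has either $\tau(x)=1$, so that $x$ cannot cause an escape, or $\tau(x)=0$, which means that $\theta(x)$ has returned to $0$. Every escape costs the opponent a change of mind.

\subsection{Why a tree is needed}

If $R$ is not valid, the strategy for $(R,p)$ may start and abandon infinitely many cycles, and an $S$-strategy that changes its witness at every start meets no requirement. So we use two versions of the lower-priority strategies. One guesses that there are finitely many cycles and accepts a new witness at each start. The other guesses that infinitely many cycles are abandoned; it keeps its witness, which may be below $v$, but acts only at stages at which a cycle has just been abandoned. Its axioms are then old for every later cycle and fall under the second case of Section~\ref{sub:axioms}. A tree of strategies organizes these guesses.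

\section{The construction}\label{sec:construction}

\paragraph{The tree.} Let $T=2^{<\omega}$, and fix an effective list of all pairs $(R,p)$. Nodes of length $2j$ are \emph{$S$-nodes} for $S_j$; nodes of length $2k+1$ are \emph{$R$-nodes} for the $k$th pair $(R,p)$, and for such a node $C,B,\Gamma,\theta,p$ refer to this pair. At a visit a node takes an \emph{outcome} in $\{0,1\}$. For an $R$-node, $0$ stands for ``infinitely many cycles are discarded'' and $1$ for ``finitely many''; an $S$-node always takes outcome $1$. We write $\beta<_L\alpha$, and say that $\alpha$ is to the right of $\beta$, if $\gamma0\preceq\beta$ and $\gamma1\preceq\alpha$ for some $\gamma$. Two distinct nodes are either comparable under $\prec$ or comparable under $<_L$, and $\beta<_L\alpha$ persists when $\beta$ or $\alpha$ is extended.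

\paragraph{Parameters.} An $S$-node $\alpha$ may have a witness $x_\alpha$. An $R$-node $\beta$ may have an agitator $n_\beta$; a cycle $(s_0,\rho,\tau)$, where we write $v=|\tau|$; and candidates $d$, each with a number $c_d$, and each either unrealized or realized at a stage $r_d$. It is in one of five states: \emph{idle}, \emph{open}, \emph{waiting} (on a candidate $d$), \emph{dead}, \emph{satisfied}. It has a cycle exactly in the states open, waiting and dead; Figure~\ref{fig:states} shows the transitions. To \emph{initialize} a node is to make all its parameters undefined, cancel its candidates and, for an $R$-node, make it idle. All nodes begin initialized. A \emph{fresh} number is one larger than the current stage and larger than every witness, agitator and candidate appointed so far. Within the construction, $\mathcal A$ denotes the finite set of axioms enumerated up to the current moment.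

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\node[draw,rounded corners] (i) at (0,0) {idle};
\node[draw,rounded corners] (o) at (3.6,0) {open};
\node[draw,rounded corners] (w) at (7.4,0) {waiting};
\node[draw,rounded corners] (s) at (10.8,0) {satisfied};
\node[draw,rounded corners] (d) at (3.6,-2.3) {dead};
\draw[->] (i) to[bend left=20] node[above] {start} (o);
\draw[->,dashed] (o) to[bend left=20] node[below] {discard} (i);
\draw[->] (o) -- node[above] {$B$ permits} node[below] {$n_\beta$ enters $Q$} (w);
\draw[->] (w) -- node[above] {success} node[below] {$d$ enters $D_R$} (s);
\draw[->] (w) to[bend left=20] node[below right] {escape} (d);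
\draw[->,dashed] (d) to[bend left=20] node[below left] {discard, $n_\beta$ dropped} (i);
\end{tikzpicture}
\caption{The states of an $R$-node $\beta$ and all transitions other than initialization, which returns any state to idle. The two dashed transitions are the only occasions on which $\beta$ takes outcome $0$. Starts and discards happen only at visits to $\beta$; the other three transitions are tested at every stage.}
\label{fig:states}
\end{figure}

\paragraph{Stage $t\ge1$, Part I.} This part is carried out for all $R$-nodes, visited at stage $t$ or not, because permissions have to be answered at once. For each $R$-node $\beta$ the action depends on its state at the beginning of the stage; nothing is done unless that state is waiting or open.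
\begin{enumerate}
\item[(W)] Suppose $\beta$ is waiting on $d$. If $C_t{\upharpoonright}c_d\ne C_{t-1}{\upharpoonright}c_d$, put $d$ into $D_R$, remove the candidate $d$ and the cycle, and make $\beta$ satisfied (a \emph{success}). Otherwise, if there is $x<v$ such that $\tau(x)=0$, $\theta_t(x)=1$ and some $(\sigma,x)\in\mathcal A$ applies to $C_t$, cancel $d$ and make $\beta$ dead (an \emph{escape through $x$}).
\item[(O)] Suppose $\beta$ is open. Cancel every candidate $d$ with $C_t{\upharpoonright}c_d\ne C_{t-1}{\upharpoonright}c_d$. Declare every remaining unrealized candidate $d$ such that $\varphi_p(d)=0$ within $t$ steps realized, with $r_d=t$. If some realized candidate $d$ has $B_t{\upharpoonright}d\ne B_{r_d}{\upharpoonright}d$, take the least such $d$, put $n_\beta$ into $Q$, cancel all other candidates, and let $\beta$ wait on $d$.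
\end{enumerate}

\paragraph{Stage $t\ge1$, Part II.} Visit the root, and after visiting a node $\gamma$ with $|\gamma|<t$ and outcome $i$, visit $\gamma i$. Let $\delta_t$ be the last node visited, so that $|\delta_t|=t$.

At a visit to an $S$-node $\alpha$ for $S_j$: if $x_\alpha$ is undefined, let it be fresh; otherwise enumerate $(\sigma,x_\alpha)$ into $\mathcal A$ for every $\sigma$ with $|\sigma|\le t$ and $\Psi^\sigma_{j,t}(x_\alpha)=0$. The outcome is $1$.

At a visit to an $R$-node $\beta$, exactly one of the following clauses is applied, according to the situation at the beginning of the visit.
\begin{enumerate}
\item[(V1)] $\beta$ is satisfied or waiting. The outcome is $1$.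
\item[(V2)] $\beta$ is dead. \emph{Discard} the cycle, make $n_\beta$ undefined, and make $\beta$ idle. The outcome is $0$.
\item[(V3)] $\beta$ is open, and $\rho\not\prec C_t$ or $\theta_t{\upharpoonright}v\ne\tau$. \emph{Discard} the cycle, cancel all candidates, and make $\beta$ idle, keeping $n_\beta$. The outcome is $0$.
\item[(V4)] $\beta$ is open, $\rho\prec C_t$ and $\theta_t{\upharpoonright}v=\tau$. The outcome is $1$. Moreover, suppose that $\beta$ has no unrealized candidate and that the following holds.
\begin{enumerate}
\item[(A)] For every $x<v$: if $\tau(x)=1$, some $(\sigma,x)\in\mathcal A$ applies to $C_t$; if $\tau(x)=0$, no $(\sigma,x)\in\mathcal A$ of length at most $s_0$ applies to $C_t$.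
\end{enumerate}
Then appoint a fresh unrealized candidate $d$, and let $c_d$ be the maximum of $s_0$ and, for each $x<v$ with $\tau(x)=1$, the least length of an axiom $(\sigma,x)\in\mathcal A$ that applies to $C_t$.
\item[(V5)] $\beta$ is idle. If $n_\beta$ is undefined, let it be fresh. If $\Gamma^{C_t\oplus\theta_t}(n_\beta)=0$ within $t$ steps, let $u,v\le t$ be least such that this computation queries its first oracle only below $u$ and its second only below $v$; \emph{start} the cycle $(t,\,C_t{\upharpoonright}u,\,\theta_t{\upharpoonright}v)$, make $\beta$ open, and initialize all nodes $\gamma\succeq\beta1$ and all nodes to the right of $\beta$. In any case the outcome is $1$.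
\end{enumerate}
At the end of the stage, initialize all nodes to the right of $\delta_t$.

At each stage only finitely many nodes have parameters and every test is decidable. So the construction is computable, and $\mathcal A$, $Q$ and the sets $D_R$ are c.e.

\section{Verification}\label{sec:verification}

\subsection{Bookkeeping}

\begin{lemma}\label{lem:book}
Let $\beta$ be an $R$-node.
\begin{enumerate}
\item[(i)] An axiom enumerated at stage $t$ has length at most $t$.
\item[(ii)] A number is appointed at most once, to one node and in one role, and at a stage smaller than itself.
\item[(iii)] From a visit to $\beta$ until the next initialization of $\beta$, every $S$-node $\alpha\prec\beta$ has a witness, and this witness does not change.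
\item[(iv)] Only open and waiting nodes have candidates, and a waiting node has only the candidate it waits on. A wait on $d$ ends only by success, escape or initialization, and afterwards $d$ is never again a candidate.
\item[(v)] While $\beta$ has the cycle $(s_0,\rho,\tau)$, its agitator $n_\beta$ is defined and constant, $\Gamma^{\rho\oplus\tau}(n_\beta)=0$, and $|\rho|,v\le s_0$. A number $n$ enters $Q$ only when some node $\beta$ with $n_\beta=n$ begins to wait.
\item[(vi)] Let $d$ be appointed at stage $s_1$ in the cycle $(s_0,\rho,\tau)$ of $\beta$. Then $s_0<s_1$, $\;s_0\le c_d\le s_1<d$, and $\rho\prec C_{s_1}$. If $t>s_1$ and $d$ is still a candidate after Part I of stage $t$, or is cancelled by an escape at stage $t$, then $C_t{\upharpoonright}c_d=C_{s_1}{\upharpoonright}c_d$.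
\end{enumerate}
\end{lemma}

\begin{proof}
Items (i) and (ii) are part of the rules for $S$-nodes and for fresh numbers.

(iii) Every $\alpha\prec\beta$ is visited before $\beta$ at the same stage and has a witness after its visit. The nodes $\beta'$ visited between $\alpha$ and $\beta$ extend $\alpha$, so $\alpha$ neither extends $\beta'1$ nor lies to the right of $\beta'$, and they do not initialize it. A witness is lost only by initialization, and every set of nodes initialized at one time is closed under extension; so $\beta$ is initialized whenever $\alpha$ is.

(iv) Candidates are appointed only in (V4), to an open node. An open node becomes waiting in (O), keeping one candidate, or idle, keeping none. A visit to a waiting node falls under (V1) and changes nothing, so the wait ends only by (W) or by initialization, and each removes $d$. By (ii), $d$ is not appointed again.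

(v) A cycle starts in (V5) with the stated properties. The agitator is made undefined only in (V2) or by initialization, and both remove the cycle. The last sentence is read off (O).

(vi) Clause (V4) is applied at a visit later than the one that started the cycle, so $s_0<s_1$, and it requires $\rho\prec C_{s_1}$. By definition $c_d\ge s_0$, by (i) $c_d\le s_1$, and $d>s_1$ is fresh. Suppose $d$ is a candidate at the beginning of a stage $t'>s_1$ and $C_{t'}{\upharpoonright}c_d\ne C_{t'-1}{\upharpoonright}c_d$. By (iv), $\beta$ is open, and then (O) cancels $d$, or $\beta$ is waiting on $d$, and then (W) produces a success, which is tested before escape. So under the assumption on $t$, no stage $t'$ with $s_1<t'\le t$ has such a change.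
\end{proof}

\subsection{Escapes come from witnesses of higher priority}

The next two lemmas make precise the claim of Section~\ref{sub:axioms} that only the $S$-nodes above $\beta$ can disturb a cycle of $\beta$.

\begin{lemma}\label{lem:new}
Suppose that at the beginning of stage $t$ the node $\beta$ still has the cycle $(s_0,\rho,\tau)$. If an axiom $(\sigma,x)$ with $x<v$ was enumerated after the start of this cycle and before stage $t$, then $x=x_\alpha$ for an $S$-node $\alpha\prec\beta$.
\end{lemma}

\begin{proof}
Let the $S$-node $\alpha$ enumerate the axiom at stage $t'$, where $s_0\le t'<t$; then $x=x_\alpha$ at that moment. We exclude every position of $\alpha$ other than $\alpha\prec\beta$. If $\alpha\succeq\beta1$ or $\beta<_L\alpha$, then $\alpha$ was initialized at the start of the cycle, so $x$ was appointed afterwards and $x>s_0\ge v$, contrary to $x<v$. If $\alpha\succeq\beta0$, then $\beta$ took outcome $0$ at stage $t'$, so it discarded its cycle at $t'$; and $t'\neq s_0$, since the outcome at $s_0$ is $1$. If $\alpha<_L\beta$, then $\delta_{t'}<_L\beta$ and $\beta$ was initialized at the end of stage $t'$. In the last two cases the cycle does not last until stage $t$. So $\alpha\prec\beta$, and by Lemma~\ref{lem:book}(iii) its witness is the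 same throughout the cycle.
\end{proof}

\begin{lemma}\label{lem:escape}
If $\beta$ suffers an escape through $x$ at stage $t$ in the cycle $(s_0,\rho,\tau)$, then $x=x_\alpha$ for an $S$-node $\alpha\prec\beta$, and $\theta_{s_0}(x)=0$, $\theta_t(x)=1$.
\end{lemma}

\begin{proof}
We have $\theta_{s_0}(x)=\tau(x)=0$ and $\theta_t(x)=1$ by (V5) and (W). Let $(\sigma,x)$ be the axiom in (W). It applies to $C_t$, and it was enumerated before stage $t$, because axioms are enumerated only in Part II. By Lemma~\ref{lem:new} it suffices to show that it was enumerated after the start of the cycle. If $|\sigma|>s_0$, this follows from Lemma~\ref{lem:book}(i). If $|\sigma|\le s_0$, let $d$ be the cancelled candidate, appointed at stage $s_1$. By Lemma~\ref{lem:book}(vi), $|\sigma|\le c_d$ and $C_t{\upharpoonright}c_d=C_{s_1}{\upharpoonright}c_d$, so $\sigma\prec C_{s_1}$. The second clause of (A) held when $d$ was appointed, so the axiom was not yet in $\mathcal A$ at that moment, which is after the start of the cycle.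
\end{proof}

\subsection{The true path and part (1)}

For each $k$, every stage $t\ge k$ visits a node of length $k$, so some node of length $k$ is visited infinitely often. Let $f_k$ be the leftmost one. Then $f_k\prec f_{k+1}$. Indeed, $f_{k+1}{\upharpoonright}k$ is visited infinitely often, so it is not to the left of $f_k$; and some one-bit extension $\gamma$ of $f_k$ is visited infinitely often, so $f_{k+1}{\upharpoonright}k$ is not to the right of $f_k$, as that would give $\gamma<_Lf_{k+1}$. The \emph{true path} is $f=\bigcup_kf_k$. If $\beta\prec f$, then $\delta_t<_L\beta$ for only finitely many $t$: for $t\ge|\beta|$ it implies that $\delta_t{\upharpoonright}|\beta|$ is one of the finitely many nodes of length $|\beta|$ to the left of $\beta$, and each of these is visited finitely often.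

\begin{lemma}\label{lem:init}
Every node on $f$ is initialized only finitely often.
\end{lemma}

\begin{proof}
We use induction on the length of $\beta\prec f$. An initialization of $\beta$ at stage $t$ has one of three causes: the end of the stage, with $\delta_t<_L\beta$; the start of a cycle by a node $\beta'<_L\beta$, in which case $\beta'\preceq\delta_t$ and again $\delta_t<_L\beta$; or the start of a cycle by a node $\beta'$ with $\beta'1\preceq\beta$. The first two occur finitely often. For the third, fix one of the finitely many $\beta'$ with $\beta'1\preceq\beta$ and consider the time after its last initialization. A satisfied node stays satisfied, so between two starts $\beta'$ must return to the idle state by a discard, with outcome $0$. Infinitely many starts would make $\beta'0$ visited infinitely often, although it lies to the left of $\beta'1=f_{|\beta'|+1}$.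
\end{proof}

\begin{lemma}\label{lem:S}
$V^X\not\le_T X$ for every $X\subseteq\omega$.
\end{lemma}

\begin{proof}
Given $j$, let $\alpha=f_{2j}$. By Lemma~\ref{lem:init} it has a final witness $x$, and by Lemma~\ref{lem:book}(ii) only $\alpha$ enumerates axioms for $x$. If $\Psi_j^X(x)=0$, then $\Psi^\sigma_{j,s}(x)=0$ for some $\sigma\prec X$ and some $s$, and $(\sigma,x)$ is enumerated at any visit to $\alpha$ after the appointment of $x$ at a stage $t\ge\max(s,|\sigma|)$; so $V^X(x)=1\neq\Psi^X_j(x)$. If $\Psi_j^X(x)$ diverges or is nonzero, then by the use principle no $\sigma\prec X$ has $\Psi_j^\sigma(x)=0$, so no axiom for $x$ applies to $X$ and $V^X(x)=0\ne\Psi_j^X(x)$.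
\end{proof}

This proves part (1) of Theorem~\ref{thm:main}. For the rest of the section fix a valid $R=(e,a,g,h)$ and put $D=D_R$. A \emph{node for $R$} is an $R$-node assigned to $(R,p)$ for some $p$.

\subsection{Every wait ends, and $D$ is below $C$ and $B$}

Nodes off the true path also put numbers into $D$, and the reduction to $B$ cannot tell which nodes lie on $f$. The next lemma is therefore needed for all nodes for $R$.

\begin{lemma}\label{lem:wait}
If a node $\beta$ for $R$, on $f$ or not, begins to wait on a candidate $d$, then this wait ends.
\end{lemma}

\begin{proof}
Suppose not. Then $\beta$ keeps its cycle $(s_0,\rho,\tau)$, its agitator $n$ and its candidate $d$ forever, and $n\in Q$. Let $d$ be appointed at $s_1$. By Lemma~\ref{lem:book}(vi), $C{\upharpoonright}c_d=C_{s_1}{\upharpoonright}c_d$, and $\rho\prec C$ because $\rho\prec C_{s_1}$ and $|\rho|\le s_0\le c_d$. We show that $\tau=V^C{\upharpoonright}v$. Let $x<v$.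

If $\tau(x)=1$, then by the choice of $c_d$ some axiom $(\sigma,x)$ of length at most $c_d$ applies to $C_{s_1}$, hence to $C$, and $V^C(x)=1$. If $\tau(x)=0$ and $V^C(x)=1$, choose $(\sigma,x)\in\mathcal A$ with $\sigma\prec C$. At all large stages $t$ this axiom has been enumerated, $\sigma\prec C_t$, and $\theta_t(x)=1$ since $\theta_t\to V^C$; then (W) ends the wait, a contradiction.

By the use principle and Lemma~\ref{lem:book}(v), $\Gamma^{C\oplus V^C}(n)=\Gamma^{\rho\oplus\tau}(n)=0\ne Q(n)$, which contradicts the validity of $R$.
\end{proof}

\begin{lemma}\label{lem:reductions}
$D\le_T C$ and $D\le_T B$.
\end{lemma}

\begin{proof}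
A number $d$ enters $D$ at stage $t$ only if $C_t{\upharpoonright}c_d\ne C_{t-1}{\upharpoonright}c_d$, where $c_d<d$. So if $C{\upharpoonright}d$ is final at $t$, then $d\in D$ if and only if $d$ has entered $D$ by the end of stage $t$. This gives $D\le_T C$.

Now let $B$ be the oracle and $d$ the input. By Lemma~\ref{lem:book}(ii), running the stages below $d$ shows whether $d$ is ever a candidate, and for which node $\beta$. If it is not a candidate of a node for $R$, then $d\notin D$. Otherwise find $t\ge d$ such that $B{\upharpoonright}d$ is final at $t$.

We claim that $\beta$ does not begin to wait on $d$ at any stage $t'>t$. Suppose it does. Then $r_d\le t'$ and $B_{t'}{\upharpoonright}d\ne B_{r_d}{\upharpoonright}d$. Since $B{\upharpoonright}d$ is final at $t$, this forces $r_d<t$ and $B_t{\upharpoonright}d\ne B_{r_d}{\upharpoonright}d$. At the beginning of stage $t'$ the node $\beta$ is open and $d$ is a candidate. By Lemma~\ref{lem:book}(iv), $d$ has then been a candidate since its appointment, and $\beta$ has not waited on $d$ before stage $t'$, since $d$ does not outlast such a wait. At the beginning of stage $t$, therefore, $d$ is a realized candidate of $\beta$ and $\beta$ is not waiting on it, so $\beta$ is open and (O) is applied. There $d$ survives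 the first cancellation and satisfies $B_t{\upharpoonright}d\ne B_{r_d}{\upharpoonright}d$, so $\beta$ begins to wait on some candidate and cancels the others. Thus at stage $t<t'$ either $\beta$ waits on $d$ or $d$ is cancelled, and both are impossible.

So if $\beta$ has not begun to wait on $d$ by the end of stage $t$, then $d\notin D$. If it has, run the construction until this wait has ended, which happens by Lemma~\ref{lem:wait}; then $d\in D$ if and only if it ended by success.
\end{proof}

\subsection{$D$ is noncomputable}

\begin{lemma}\label{lem:noncomp}
$D\ne\varphi_p$ for every $p$.
\end{lemma}

\begin{proof}
Let $\beta\prec f$ be the node assigned to $(R,p)$. If $\beta$ ever has a success, a realized candidate $d$ enters $D$, so $D(d)=1$ and $\varphi_p(d)=0$. Assume that it never has one; then $\beta$ is never satisfied. We consider only the time after the last initialization of $\beta$, which exists by Lemma~\ref{lem:init}, and follow the argument of Section~\ref{sub:model}, with a first step that disposes of the escapes.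

\emph{Step 1: there are finitely many escapes.} By Lemma~\ref{lem:book}(iii), from the first visit to $\beta$ on, the witnesses of the $S$-nodes $\alpha\prec\beta$ form a fixed finite set $F$. By Lemma~\ref{lem:escape}, an escape at stage $t$ in a cycle started at $s_0$ yields $x\in F$ with $\theta_{s_0}(x)=0$ and $\theta_t(x)=1$. After the escape $\beta$ is dead; the cycle is discarded at a stage $\ge t$, and the next cycle starts at a later visit. So the intervals $[s_0,t]$ of different escapes are disjoint. Infinitely many escapes would give one $x\in F$ at which $\theta_s(x)$ takes both values at arbitrarily large $s$, contrary to $\theta_s\to V^C$.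

\emph{Step 2: there is a permanent cycle, it is correct, and $\beta$ never waits in it.} The agitator becomes undefined only in (V2), hence finitely often by Step 1. A node with a cycle has an agitator, a visit to an idle node provides one, and $\beta$ is visited infinitely often. So $n_\beta$ has a final value $n$. Suppose $\beta$ begins to wait while $n_\beta=n$. By Lemma~\ref{lem:wait} the wait ends. Success and initialization are excluded, so it ends by an escape, and at the next visit (V2) makes $n_\beta$ undefined, contrary to finality. Hence from the appointment of $n$ on, $\beta$ is always idle or open, and $n\notin Q$ by Lemma~\ref{lem:book}(ii),(v).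

Validity gives $\Gamma^{C\oplus V^C}(n)=0$. Let $\rho^*\prec C$ and $\tau^*\prec V^C$ be the shortest strings that contain the queries of this computation. Since $C_t\to C$ and $\theta_t\to V^C$ pointwise, there is a stage $t_1$ after the appointment of $n$ such that the computation takes at most $t_1$ steps and $\rho^*\prec C_t$, $\tau^*\prec\theta_t$ for all $t\ge t_1$. For such $t$, the computation $\Gamma^{C_t\oplus\theta_t}(n)$ makes the same queries and receives the same answers. So a visit at a stage $t\ge t_1$ that finds $\beta$ idle starts the cycle $(t,\rho^*,\tau^*)$, to which (V3) never applies. Consequently either $\beta$ has at stage $t_1$ a cycle that is never discarded, or it later starts one. Let $(s_0,\rho,\tau)$ be this permanent cycle; $\beta$ is open throughout it. At each of the infinitely many later visits (V4) applies, so $\theta_t{\upharpoonright}v=\tau$ for infinitely many $t$, and in the limit $\tau=V^C{\upharpoonright}v$.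

\emph{Step 3: the candidates of the permanent cycle.} For each $x<v$ with $\tau(x)=1$ fix an axiom $(\sigma_x,x)\in\mathcal A$ with $\sigma_x\prec C$. Let $m$ be the maximum of $s_0$ and the lengths $|\sigma_x|$, and let $s_2>s_0$ be a stage by which these axioms have been enumerated and at which $C{\upharpoonright}m$ is final. Then (A) holds at every visit at a stage $t>s_2$. The first clause is witnessed by the $\sigma_x$, as $\sigma_x\prec C_t$. For the second, if $\tau(x)=0$ and an axiom $(\sigma,x)$ of length at most $s_0\le m$ applied to $C_t$, it would apply to $C$, giving $V^C(x)=1\ne\tau(x)$. A candidate $d$ appointed after $s_2$ has $c_d\le m$ and is never cancelled: $C{\upharpoonright}c_d$ no longer changes, $\beta$ never begins to wait, and the cycle is neither discarded nor removed by initialization. Clause (O) is applied to $\beta$ at every stage after $s_0$.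

Suppose first that some candidate $d$ of this cycle is never cancelled and never realized. Then $\varphi_p(d)$ diverges or is nonzero, since otherwise (O) would realize $d$, and $d\notin D$, since $\beta$ never waits on $d$. So $D\ne\varphi_p$.

Otherwise every candidate of the cycle is eventually cancelled or realized. Then infinitely many visits find no unrealized candidate: if only finitely many did, appointments would stop, the finitely many candidates would all be cancelled or realized by some stage, and every later visit would find none. So infinitely many candidates $d_0<d_1<\cdots$ are appointed after $s_2$. None is cancelled, so each $d_k$ is realized at a stage $r_k$. Since (O) never makes $\beta$ wait, $B_t{\upharpoonright}d_k=B_{r_k}{\upharpoonright}d_k$ for all $t\ge r_k$, that is, $B{\upharpoonright}d_k=B_{r_k}{\upharpoonright}d_k$. Running the construction computes the sequence $(d_k,r_k)_k$, so $B(z)=B_{r_k}(z)$ for any $d_k>z$ computes $B$. This contradicts the validity of $R$, so this case does not occur.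
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (1) is Lemma~\ref{lem:S}. For (2), let $C=W_e$ satisfy $V^C\le_T K$ and $Q\le_T C\oplus V^C$, and let $B=W_a$ be noncomputable. Choose $g$ with $\Gamma_g^{C\oplus V^C}=Q$ and, by Section~\ref{sec:conventions}, $h$ with $\theta^h_t\to V^C$. Then $R=(e,a,g,h)$ is valid, and by Lemmas~\ref{lem:reductions} and~\ref{lem:noncomp} the c.e.\ set $D_R$ is noncomputable and computable from each of $C$ and $B$.
\end{proof}

\begin{remark}
The three parts of validity enter as follows. The equation $\Gamma^{C\oplus V^C}=Q$ is used at an agitator in $Q$ to end a wait (Lemma~\ref{lem:wait}) and at an agitator outside $Q$ to obtain a permanent cycle (Step 2 of Lemma~\ref{lem:noncomp}). The convergence $\theta_t\to V^C$ is used in both of these places and to bound the escapes (Step 1). The noncomputability of $B$ is used only at the end of Step 3. The hypothesis $Q\le_T C\oplus V^C$ cannot be dropped from part (2) of Theorem~\ref{thm:main}: for $C=\emptyset$ the set $V^C$ is c.e., so $V^C\le_T K$, while every $D\le_T C$ is computable.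
\end{remark}

\begin{thebibliography}{9}

\bibitem{cpo}
\emph{Completing pseudojump operators},
\texttt{http://homepages.mcs.vuw.ac.nz/\textasciitilde downey/publications/pjump\_8\_17.pdf}.

\end{thebibliography}
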